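# Extending a semigroup generator so that its resolvent is uniformly bounded on the imaginary axis

## 1. The theorem, and what it says

All Banach spaces are complex. Let $A$ be an operator with domain $D(A)\subseteq X$. An **extension** of $A$ is an operator $B$ on a Banach space $Y$ which contains $X$ as a closed subspace (isometrically embedded), such that $D(A)\subseteq D(B)$ and $Bx=Ax$ for $x\in D(A)$. For $\lambda\in\rho(B)$ we write $R(\lambda,B)=(\lambda-B)^{-1}$.

**Theorem 1.** There is an absolute constant $C_0$ with the following property. Let $A$ generate a $C_0$-semigroup $T$ on a Banach space $X$, and assume that for some $c>0$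
$$\|(A-is)x\|\ge c\|x\|\qquad(x\in D(A),\ s\in\mathbb R).\tag{1}$$
Then there are a Banach space $Y\supseteq X$ (isometrically) and a $C_0$-semigroup $S$ on $Y$ whose generator $B$ extends $A$, such that

1. $S(t)|_X=T(t)$ and $\|S(t)\|=\|T(t)\|$ for all $t\ge0$;
2. $i\mathbb R\subset\rho(B)$ and $\sup_{s\in\mathbb R}\|R(is,B)\|\le C_0/c$.

In particular, the question "does every generator satisfying (1) have an extension that generates a $C_0$-semigroup and has a uniformly bounded resolvent on $i\mathbb R$?" has the answer yes.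

What does (1) say? A generator is closed, so (1) says that each $is-A$ is injective with closed range, and that its inverse, defined on the range, has norm at most $1/c$. What may be missing is surjectivity. The theorem says that surjectivity can be forced by enlarging $X$, for all $s$ at once, with one bound, and without increasing the norms of the semigroup operators.

Condition (1), for some $c>0$, is also necessary. If $B$ is an extension with $K=\sup_s\|R(is,B)\|<\infty$, then for $x\in D(A)$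
$$\|x\|=\|R(is,B)(is-A)x\|\le K\|(A-is)x\|.$$

**Reduction to $c=1$.** The operator $A_1=c^{-1}A$ generates $T_1(t)=T(t/c)$, and $\|(A_1-is)x\|=c^{-1}\|(A-ics)x\|\ge\|x\|$. If $B_1,S_1$ are as in the theorem for $A_1$, then $B=cB_1$ generates $S(t)=S_1(ct)$ and extends $A$. Moreover $S(t)|_X=T_1(ct)=T(t)$, $\|S(t)\|=\|T_1(ct)\|=\|T(t)\|$, and $R(is,B)=c^{-1}R(is/c,B_1)$. So **from Section 5 on we assume $c=1$.**

**Textbook facts that will be used.** Let $A$ generate $T$ on $X$.

- $A$ is closed and densely defined, $\|T(t)\|$ is bounded on compact time intervals, and $T(t)$ maps $D(A)$ into itself and commutes with $A$ there. With $U_hx=\frac1h\int_0^hT(\tau)x\,d\tau$ we have $U_hx\in D(A)$, $AU_hx=\frac1h(T(h)-I)x$, $U_hx\to x$ as $h\downarrow0$, and $AU_hx=U_hAx$ for $x\in D(A)$.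
- If $w$ and $Aw$ are continuous and integrable on an interval (with $w(r)\in D(A)$ for all $r$), then $\int w\in D(A)$ and $A\int w=\int Aw$. On a compact interval this follows from Riemann sums and closedness of $A$; on an infinite interval, take limits and use closedness again. (This is a case of Hille's theorem.)
- A subspace $\mathcal G\subset D(A)$ is a **core** if for every $x\in D(A)$ there are $x_n\in\mathcal G$ with $x_n\to x$ and $Ax_n\to Ax$. For example, $D(A^2)$ is a core for $A$, by the next fact.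
- A dense subspace $\mathcal G\subset D(A)$ with $T(t)\mathcal G\subset\mathcal G$ for all $t$ is a core (Engel–Nagel, *One-Parameter Semigroups for Linear Evolution Equations*, Prop. II.1.7). Here is the argument. Let $x\in D(A)$ and $x_n\in\mathcal G$ with $x_n\to x$. The map $\tau\mapsto T(\tau)x_n$ is continuous for the graph norm, so Riemann sums, which lie in $\mathcal G$, show that $U_hx_n$ is in the graph-norm closure of $\mathcal G$. As $n\to\infty$, $U_hx_n\to U_hx$ and $AU_hx_n=\frac1h(T(h)-I)x_n\to AU_hx$, so $U_hx$ is in that closure. As $h\downarrow0$, $U_hx\to x$ and $AU_hx=U_hAx\to Ax$, so $x$ is too.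

## 2. Scalars, dense ranges, and a shift on the half-line

**Scalars.** Let $X=\mathbb C$ and $A=a$. Then (1) says $|a-is|\ge c$ for all $s$, that is, $|\operatorname{Re}a|\ge c$. Then $i\mathbb R\subset\rho(A)$ with bound $1/c$, and $Y=X$ works.

**Dense range.** The same holds whenever every $is-A$ has dense range, since the range is closed by (1). This covers all finite-dimensional $X$, where injective means bijective. So only examples with defective range are interesting.

**A shift.** Let $X=L^1(0,\infty)$, $a>0$, and let $(T(t)f)(x)=e^{at}f(x-t)$ for $x>t$ and $0$ for $x<t$. The generator is $Af=af-f'$ on $\{f\in W^{1,1}(0,\infty):f(0)=0\}$. If $(is-A)f=u$, then $f'=(a-is)f+u$. Since $f(x)\to0$ as $x\to\infty$,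
$$f(x)=-\int_x^\infty e^{(a-is)(x-r)}u(r)\,dr .$$
The kernel has modulus $e^{-a(r-x)}$ for $r>x$, so $\|f\|_1\le a^{-1}\|u\|_1$: condition (1) holds with $c=a$. But $f(0)=0$ forces $\int_0^\infty e^{-(a-is)r}u(r)\,dr=0$. The range of $is-A$ is a closed hyperplane for every $s$, and $i\mathbb R\subset\sigma(A)$.

Here an extension is visible: let $Y=L^1(\mathbb R)$ (extend functions by $0$), $S(t)f=e^{at}f(\cdot-t)$, $Bf=af-f'$ on $W^{1,1}(\mathbb R)$. The boundary condition has disappeared, and the same formula, now for $x\in\mathbb R$, gives $R(is,B)$ with norm at most $1/a$. Also $\|S(t)\|=e^{at}=\|T(t)\|$.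

In this example we knew where to find the missing preimages. In general we have to manufacture them.

## 3. Resolvents as formal symbols

Which elements must $Y$ contain? Something that plays the role of $R(is,B)x$ for each $s$ and $x$, then of $R(is',B)R(is,B)x$, and so on. To see how these symbols should interact, look at a situation in which everything converges.

**Model case.** Suppose $\|T(t)\|\le Ke^{-\omega t}$ with $\omega>0$. For continuous $f:\mathbb R\to X$ of polynomial growth put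
$$\Phi(f)=\int_0^\infty T(r)f(-r)\,dr .$$
Write $e_sx$ for the function $t\mapsto e^{ist}x$. Then $\Phi(e_sx)=\int_0^\infty e^{-isr}T(r)x\,dr=R(is,A)x$.

Let $y\in C^1(\mathbb R;X)$ take values in $D(A)$, with $y,y',Ay$ continuous and of polynomial growth. By the product rule $\frac{d}{dr}\,T(r)y(-r)=T(r)(Ay-y')(-r)$, and $T(r)y(-r)\to0$ as $r\to\infty$. So
$$\Phi(y'-Ay)=y(0).\tag{2}$$

For continuous $q$ let
$$V_sq(t)=-\int_0^te^{is(t-r)}q(r)\,dr .$$
Let $f$ take values in $D(A)$, with $f,Af$ continuous of polynomial growth, and let $v=-V_sf$. Then $v'=isv+f$, $v(0)=0$, and (2) gives $0=\Phi(v'-Av)=\Phi(f)+(is-A)\Phi(v)$. That is,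
$$R(is,A)\,\Phi(f)=\Phi(V_sf).\tag{3}$$

**General case.** Now drop stability. The integral $\Phi(f)$ may diverge, but the rules survive as definitions. Take a space $F$ of functions $f:\mathbb R\to X$, and let the pair $(x,f)\in X\oplus F$ stand for "$x+\Phi(f)$". Impose the relation (2), namely $(0,y'-Ay)\sim(y(0),0)$, and nothing else. Let the semigroup act by $(T(\tau)x,T(\tau)f)$. As resolvent, (3) dictates the candidate
$$J_s(x,f)=(0,\ e_sx+V_sf).$$

The relations could be too strong. If $y'-Ay$ has a small norm while $y(0)$ is large, then the relation makes elements of $X$ shrink. So we need a norm $|\cdot|$ on $F$ such that: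

- $e_sx\in F$ and $|e_sx|\le C\|x\|$, uniformly in $s$;
- $V_sF\subset F$ and $|V_sf|\le C|f|$, uniformly in $s$;
- operators $U\in\mathcal L(X)$ act pointwise on $F$ with norm at most $\|U\|$, and $T(\tau)f\to f$ as $\tau\downarrow0$;
- $|y'-Ay|\ge\|y(0)\|$ for all admissible $y$.

The norm of $F$ may be multiplied by a constant, so in the last item a bound $\|y(0)\|\le K|y'-Ay|$ is enough. This is where hypothesis (1) has to enter, and the whole problem is to choose $F$.

## 4. Two norms that do not work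

**Weighted $L^1$.** A natural wish is
$$\|y(0)\|\le K\int_{\mathbb R}w(t)\,\|y'(t)-Ay(t)\|\,dt\tag{4}$$
for some bounded weight $w>0$ and, at least, all $C^1$ functions $y$ of compact support with values in $D(A)$ and $Ay$ continuous. There is reason for hope: if $X$ is a Hilbert space, then Plancherel and $\widehat{(y'-Ay)}(\sigma)=(i\sigma-A)\hat y(\sigma)$ turn (1) into $\|y'-Ay\|_{L^2}\ge c\|y\|_{L^2}$ for such $y$. In a Banach space, however, (1) does not imply (4).

Let $X=L^1(1,\infty)\cap L^2(1,\infty)$ with $\|f\|=\|f\|_1+\|f\|_2$, and $(T(t)f)(\xi)=e^{3t/4}f(\xi e^t)$. This is a $C_0$-semigroup. Since $\|f(\cdot\,e^t)\|_1\le e^{-t}\|f\|_1$ and $\|f(\cdot\,e^t)\|_2\le e^{-t/2}\|f\|_2$, we get $\|T(t)\|\le e^{t/4}$. For $f=1_{[e^t,e^t+\delta]}$ we have $\|T(t)f\|\ge e^{3t/4}e^{-t/2}\delta^{1/2}$ and $\|f\|=\delta+\delta^{1/2}$. Letting $\delta\to0$, $\|T(t)\|=e^{t/4}$.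

*Condition (1) holds with $c=\frac15$.* Let $x\in D(A)$ and $u=(is-A)x$. Since $\frac{d}{dt}\,e^{-ist}T(t)x=-e^{-ist}T(t)u$,
$$x=e^{-is\tau}T(\tau)x+\int_0^\tau e^{-ist}T(t)u\,dt .$$
As $\|T(t)f\|_1\le e^{-t/4}\|f\|_1$, we may let $\tau\to\infty$ in $L^1$. This gives $\|x\|_1\le4\|u\|_1$ and, substituting $r=\xi e^t$,
$$|x(\xi)|\le\int_0^\infty e^{3t/4}|u(\xi e^t)|\,dt=\xi^{-3/4}\int_\xi^\infty r^{-1/4}|u(r)|\,dr\le\xi^{-1}\|u\|_1\quad\text{for a.e. }\xi .$$
The function $\xi^{-1}$ has norm $1$ in $L^2(1,\infty)$, so $\|x\|_2\le\|u\|_1$. Altogether $\|x\|\le5\|u\|$.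

*But (4) fails.* Let $f\in D(A)$ have support in $[1,R]$; then $T(t)f=0$ once $e^t>R$. Such $f$ are dense in $X$ (apply $U_h$ to functions of bounded support). Let $\varphi\in C^1(\mathbb R)$ be nondecreasing, $0$ on $(-\infty,0]$ and $1$ on $[1,\infty)$. For $r\ge1$ let $y(t)=\varphi(t+r)T(t+r)f$ for $t\ge-r$ and $y(t)=0$ for $t<-r$. Then $y$ is admissible with compact support, $y(0)=T(r)f$, and $y'-Ay=\varphi'(t+r)T(t+r)f$ lives on $[-r,1-r]$. So (4) would give $\|T(r)f\|\le K\sup w\cdot e^{1/4}\|f\|$ for all $r\ge1$, contradicting $\|T(r)\|=e^{r/4}$.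

**Absolutely integrable Fourier transform.** Write $\hat y(\sigma)=\int y(r)e^{-i\sigma r}dr$. Hypothesis (1) speaks about norms in $X$ at one frequency at a time. A norm that does the same is $\int\|\hat y(\sigma)\|\,d\sigma$. For it the needed inequality costs nothing:
$$\int\|(i\sigma-A)\hat y(\sigma)\|\,d\sigma\ge c\int\|\hat y(\sigma)\|\,d\sigma\ge2\pi c\,\|y(0)\|,$$
for admissible $y$ of compact support with $\hat y\in L^1$. The functions $e_sx$ can be included by allowing point masses in frequency. What breaks is the requirement on $V_s$: all functions in such a space are bounded, while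
$$V_se_sx=-t\,e^{ist}x$$
is not. This is no accident of notation: by (3), in the model case this function represents $R(is,A)^2x$. Repeated application of $V_s$ produces all powers of $t$.

So the norm must combine two features: an $L^1$ norm in frequency, in order to use (1), and a decaying weight in time, in order to admit growing functions. We take a Fourier transform that is local in time. The price is that differentiation no longer becomes exactly multiplication by $i\sigma$. There is an error term coming from the derivative of the window. The point of the proof is that for a wide Gaussian window this error is, by complex analysis, a small fraction of the norm itself.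

## 5. A weighted norm on local Fourier transforms

From now on $c=1$. Fix
$$\varepsilon=\tfrac18,\qquad g(t)=e^{-\varepsilon^2t^2/2}=e^{-t^2/128},\qquad b=\tfrac1{16},\qquad W(t)=e^{-b|t|}.$$
By the triangle inequality in $\mathbb R$,
$$W(t)\le e^{b|r|}\,W(t-r)\qquad(t,r\in\mathbb R).\tag{5}$$
Let $L^1_W=L^1(\mathbb R,W\,dt;X)$. Since Gaussians decay faster than $W$, for each compact $K\subset\mathbb R$ there is $C_K$ with
$$|g^{(j)}(r-t)|\le C_KW(r)\qquad(t\in K,\ r\in\mathbb R,\ j=0,1,2).\tag{6}$$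
For $f\in L^1_W$ and $\phi\in\{g,g'\}$ put
$$V^\phi f(t,\sigma)=\int_{\mathbb R}f(r)\,\phi(r-t)\,e^{-i\sigma r}\,dr,\qquad V=V^g .$$
By (6) the integral converges, and by dominated convergence it is continuous in $(t,\sigma)$.

**Definition.** $F$ is the space of all $f\in C(\mathbb R;X)\cap L^1_W$ with
$$\|f\|_F:=\iint W(t)\,\|Vf(t,\sigma)\|\,d\sigma\,dt<\infty .$$

**Example.** For $f=e_sx$ we have $Vf(t,\sigma)=e^{i(s-\sigma)t}\,\hat g(\sigma-s)\,x$ with $\hat g(\omega)=\frac{\sqrt{2\pi}}{\varepsilon}e^{-\omega^2/(2\varepsilon^2)}$: a bump of width about $\varepsilon$ around the frequency $s$, at every time $t$. Since $\int\hat g=2\pi g(0)=2\pi$,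
$$e_sx\in F,\qquad\|e_sx\|_F=2\pi\|W\|_{L^1}\|x\|=64\pi\|x\| .\tag{7}$$

Below, $C$ denotes absolute constants that may change from line to line. For a function $f$ we also write $e_sf$ for the product $e^{is\cdot}f$.

## 6. Evaluation, modulation, translation, integration on $F$

**(a) Point evaluation is bounded, and $F\subset L^1_W$ boundedly.** *This makes $y(0)$ controllable.* Let $f\in F$. For a.e. $t$ the function $r\mapsto f(r)g(r-t)$ is continuous and integrable, with integrable Fourier transform $Vf(t,\cdot)$. By scalar Fourier inversion, applied after each functional in $X^*$,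
$$\|f(r)\|\,g(r-t)\le\frac1{2\pi}\int\|Vf(t,\sigma)\|\,d\sigma\qquad\text{for all }r.\tag{8}$$
Put $r=0$, multiply by $W(t)$ and integrate in $t$. With $G=\int gW$,
$$\|f(0)\|\le\frac1{2\pi G}\,\|f\|_F .\tag{9}$$
Next, for $|r-t|\le1$ we have $g(r-t)\ge e^{-1}$. Integrating (8) over these $r$ gives $\int_{|r-t|\le1}\|f(r)\|\,dr\le C\int\|Vf(t,\sigma)\|\,d\sigma$. Integrate against $W(t)\,dt$. By (5), $\int_{|t-r|\le1}W(t)\,dt\ge2e^{-b}W(r)$, hence
$$\|f\|_{L^1_W}\le C\|f\|_F .\tag{10}$$
In particular $\|\cdot\|_F$ is a norm. (We shall not need completeness of $F$.)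

**(b) Modulation is isometric.** *This will make all bounds uniform in $s$.* We have $V(e_sf)(t,\sigma)=Vf(t,\sigma-s)$, so $\|e_sf\|_F=\|f\|_F$. Clearly also $\|e_sf\|_{L^1_W}=\|f\|_{L^1_W}$.

**(c) Translation.** Substituting in the integral, $V(f(\cdot-r))(t,\sigma)=e^{-i\sigma r}\,Vf(t-r,\sigma)$. By (5), $\|f(\cdot-r)\|_F\le e^{b|r|}\|f\|_F$, and likewise in $L^1_W$.

**(d) Smooth functions lie in $F$.** *If $u\in C^2(\mathbb R;X)$ and $u,u',u''\in L^1_W$, then $u\in F$ and*
$$\|u\|_F\le C\big(\|u\|_{L^1_W}+\|u'\|_{L^1_W}+\|u''\|_{L^1_W}\big).$$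
Fix $t$ and let $w=u\,g(\cdot-t)$. By (6), $w,w',w''\in L^1$. So $w$ and $w'$ have limits at $\pm\infty$, and these must be $0$ because $w,w'$ are integrable. Two integrations by parts give $\widehat{w''}=-\sigma^2\hat w$, so $(1+\sigma^2)Vu(t,\sigma)$ is the Fourier transform of $w-w''$, and
$$\int\|Vu(t,\sigma)\|\,d\sigma\le\int\frac{d\sigma}{1+\sigma^2}\,\|w-w''\|_{L^1}\le C\sum_{j,k\le2}\int\|u^{(k)}(r)\|\,|g^{(j)}(r-t)|\,dr .$$
Integrate against $W(t)\,dt$ and use $\int W(t)|g^{(j)}(r-t)|\,dt\le W(r)\int e^{b|q|}|g^{(j)}(q)|\,dq$, which is (5) again.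

**(e) The operators $V_s$ on $L^1_W$.** *If $q\in C(\mathbb R;X)\cap L^1_W$, then $V_sq\in C(\mathbb R;X)\cap L^1_W$ and $\|V_sq\|_{L^1_W}\le16\|q\|_{L^1_W}$.* For $r\ge0$, $\int_r^\infty W(t)\,dt=W(r)/b=16\,W(r)$, so by Fubini
$$\int_0^\infty W(t)\int_0^t\|q(r)\|\,dr\,dt=\int_0^\infty\|q(r)\|\int_r^\infty W(t)\,dt\,dr=16\int_0^\infty W(r)\|q(r)\|\,dr .$$
The half-line $t<0$ is symmetric.

**(f) The operators $V_s$ on $F$.** *$V_sF\subset F$ and $\|V_sf\|_F\le C\|f\|_F$ for all $s\in\mathbb R$.* Since $V_sf=e_sV_0(e_{-s}f)$, by (b) we may take $s=0$. We want to bound $h=-V_0f=\int_0^{\,\cdot}f$. The function $h$ is only $C^1$, so (d) does not apply to it. We split off a translation average that carries the roughness. Let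
$$p(t)=\int_0^\infty e^{-r}f(t-r)\,dr=e^{-t}\int_{-\infty}^te^{q}f(q)\,dq .$$
The last integral converges because, for fixed $t$, $e^q\le C_tW(q)$ for $q\le t$ (recall $b<1$). As $f$ is continuous, $p\in C^1$ and $p'=f-p$.

*$p\in F$.* By (c), $\|p\|_{L^1_W}\le\int_0^\infty e^{-r}e^{br}dr\,\|f\|_{L^1_W}=\frac{16}{15}\|f\|_{L^1_W}$. By (6) and (c),
$$\int_0^\infty\!\!\int e^{-r}\|f(q-r)\|\,g(q-t)\,dq\,dr\le C_t\int_0^\infty e^{-r}\|f(\cdot-r)\|_{L^1_W}\,dr<\infty .$$
So Fubini gives $Vp(t,\sigma)=\int_0^\infty e^{-r}\,V(f(\cdot-r))(t,\sigma)\,dr$. By (c) again, $\|p\|_F\le\frac{16}{15}\|f\|_F$.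

*The rest.* Let $H=\int_0^{\,\cdot}p=-V_0p$. Since $f=p'+p$,
$$h=p-p(0)+H .$$
The first term is done. The constant function $p(0)=e_0p(0)$ has norm $64\pi\|p(0)\|\le C\|p\|_F$ by (7) and (9). Finally $H\in C^2$ with $H'=p$ and $H''=f-p$. By (e) and (10), $H,H',H''\in L^1_W$ with norms at most $C\|f\|_F$, so (d) gives $\|H\|_F\le C\|f\|_F$. This proves (f).

**(g) Operators on $X$, and the domain of $A$ inside $F$.** Let $U\in\mathcal L(X)$ act pointwise. Then $V(Uf)=U\,Vf$, so $\|Uf\|_F\le\|U\|\|f\|_F$. If $U_n\to U$ strongly, the sequence is bounded, and $U_nf\to Uf$ in $F$ by dominated convergence with majorant $C'W\|Vf\|$. In particular $T(\tau)f\to f$ in $F$ as $\tau\downarrow0$.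

Let
$$F_A=\{f\in F:\ f(t)\in D(A)\ \text{for all }t,\ Af\in F\}.$$
For $f\in F$ we have $U_hf\in F$, $U_hf(t)\in D(A)$ and $AU_hf=h^{-1}(T(h)-I)f\in F$. So $U_hf\in F_A$, and $U_hf\to f$ in $F$: *$F_A$ is dense in $F$*. For $f\in F_A$, $h^{-1}(T(h)-I)f=U_hAf\to Af$ in $F$ as $h\downarrow0$. Also $T(\tau)F_A\subset F_A$ with $AT(\tau)f=T(\tau)Af$.

## 7. The window error is a complex derivative: the lower bound for $y'-Ay$

Of the four requirements in Section 3, the first three now hold, by (7), (f) and (g). We turn to the last one.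

**Definition.** $\mathcal D$ is the linear space of all $y\in F\cap C^1(\mathbb R;X)$ such that $y'\in L^1_W$, $y(t)\in D(A)$ for all $t$, $Ay\in C(\mathbb R;X)\cap L^1_W$, and $Ly:=y'-Ay\in F$.

**Example.** If $x\in D(A)$, then $e_sx\in\mathcal D$, with $L(e_sx)=e_s(is-A)x$.

**Lemma 2.** $\|Ly\|_F\ge\frac12\|y\|_F$ for all $y\in\mathcal D$.

**Step 1: the equation for $Vy$.** *Its purpose is to isolate the error.* Fix $(t,\sigma)$. The function $w(r)=y(r)g(r-t)e^{-i\sigma r}$ and its derivative are integrable, by (6) and $y,y'\in L^1_W$. So $w$ vanishes at $\pm\infty$, and integration by parts gives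
$$\int y'(r)g(r-t)e^{-i\sigma r}\,dr=i\sigma\,Vy-V^{g'}y .$$
Both $w$ and $Aw$ are continuous and integrable, so $Vy(t,\sigma)\in D(A)$ and $V(Ay)=AVy$. Hence
$$V(Ly)=(i\sigma-A)\,Vy-V^{g'}y .$$
By (1) with $c=1$,
$$\|V(Ly)(t,\sigma)\|\ge\|Vy(t,\sigma)\|-\|V^{g'}y(t,\sigma)\| .\tag{11}$$
It remains to show that $\iint W\|V^{g'}y\|\le\frac12\|y\|_F$. The difficulty is that $\|V^{g'}y\|$ must be bounded by $\|Vy\|$, which involves a different window.

**Step 2: $Vy$ is holomorphic up to a factor.** Put $\zeta=t-i\sigma/\varepsilon^2$. Expanding $(r-t)^2$ gives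
$$Vy(t,\sigma)=e^{-\varepsilon^2t^2/2}\,\Upsilon(\zeta),\qquad\Upsilon(\zeta)=\int y(r)\,e^{-\varepsilon^2r^2/2+\varepsilon^2r\zeta}\,dr .$$
For $\zeta$ in a compact set, the integrand and its $\zeta$-derivative are dominated by a multiple of $W(r)\|y(r)\|$. So $\Upsilon:\mathbb C\to X$ is entire, and we may differentiate under the integral. Write $Q(\zeta)=\|Vy(t,\sigma)\|$.

**Step 3: $V^{g'}y$ is a derivative.** Fix $(t_0,\sigma_0)$ with corresponding $\zeta_0$, and let
$$H(\zeta)=e^{-\varepsilon^2t_0^2/2-\varepsilon^2t_0(\zeta-\zeta_0)}\,\Upsilon(\zeta).$$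
This is an entire function, chosen so that its size near $\zeta_0$ is essentially $Q$. Indeed, for $u=u_1+iu_2$ the point $\zeta_0+u$ corresponds to $(t_0+u_1,\ \sigma_0-\varepsilon^2u_2)$, so $\|\Upsilon(\zeta_0+u)\|=e^{\varepsilon^2(t_0+u_1)^2/2}Q(\zeta_0+u)$ and
$$\|H(\zeta_0+u)\|=e^{-\varepsilon^2t_0^2/2-\varepsilon^2t_0u_1+\varepsilon^2(t_0+u_1)^2/2}\,Q(\zeta_0+u)=e^{\varepsilon^2u_1^2/2}\,Q(\zeta_0+u).\tag{12}$$
On the other hand, since $g'(q)=-\varepsilon^2q\,g(q)$,
$$H'(\zeta_0)=e^{-\varepsilon^2t_0^2/2}\big(\Upsilon'(\zeta_0)-\varepsilon^2t_0\Upsilon(\zeta_0)\big)=\int y(r)\,\varepsilon^2(r-t_0)\,g(r-t_0)\,e^{-i\sigma_0r}\,dr=-V^{g'}y(t_0,\sigma_0).$$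

**Step 4: a mean value formula bounds the derivative.** Let $\rho=8$. Insert the Taylor series of $H$ at $\zeta_0$, which converges uniformly on $|u|\le\rho$. In polar coordinates $\int_{|u|<\rho}u^n\bar u\,dA(u)=0$ unless $n=1$, so
$$\int_{|u|<\rho}H(\zeta_0+u)\,\bar u\,dA(u)=H'(\zeta_0)\int_{|u|<\rho}|u|^2\,dA(u)=\frac{\pi\rho^4}2\,H'(\zeta_0).$$
With (12),
$$\|V^{g'}y(t_0,\sigma_0)\|\le\frac2{\pi\rho^4}\int_{|u|<\rho}|u|\,e^{\varepsilon^2u_1^2/2}\,Q(\zeta_0+u)\,dA(u).$$

**Step 5: integrate with the weight.** Multiply by $W(t_0)$. By (5), $W(t_0)\le e^{b|u_1|}W(t_0+u_1)$. For $|u|<8$,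
$$\frac{\varepsilon^2u_1^2}2+b|u_1|=\frac{u_1^2}{128}+\frac{|u_1|}{16}\le\frac12+\frac12=1 .$$
For each fixed $u$, translation invariance gives $\iint W(t_0+u_1)\,Q(\zeta_0+u)\,d\sigma_0\,dt_0=\|y\|_F$. By Tonelli,
$$\iint W\,\|V^{g'}y\|\,d\sigma\,dt\le\frac{2e}{\pi\rho^4}\int_{|u|<\rho}|u|\,dA(u)\;\|y\|_F=\frac{2e}{\pi\rho^4}\cdot\frac{2\pi\rho^3}3\,\|y\|_F=\frac{4e}{3\rho}\,\|y\|_F=\frac e6\,\|y\|_F\le\frac12\|y\|_F .$$
Multiply (11) by $W(t)$ and integrate. As $\|y\|_F<\infty$, we obtain $\|Ly\|_F\ge(1-\frac12)\|y\|_F$. $\square$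

The constants show the balance. The derivative estimate gains a factor $1/\rho$. The window allows a disc of radius $\rho$ as long as $\varepsilon\rho$ is bounded, and the weight as long as $b\rho$ is bounded. So a wide window and a slowly decaying weight make the error small against the $1$ in (1).

**Rescaling the norm of $F$.** Put $|f|:=\frac1{\pi G}\|f\|_F$. By Lemma 2 and (9),
$$|Ly|\ge\frac1{2\pi G}\|y\|_F\ge\|y(0)\|\qquad(y\in\mathcal D).\tag{13}$$

## 8. The quotient $Y$ and its semigroup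

**Step 1: the space.** *We impose the relations of Section 3.* Let $N=\{(-y(0),Ly):y\in\mathcal D\}$, a linear subspace of $X\oplus F$, and consider the quotient seminorm
$$\|(x,f)\|_Y=\inf_{y\in\mathcal D}\big(\|x-y(0)\|+|f+Ly|\big).$$
Let $Y$ be the completion of $X\oplus F$ modulo the null space of this seminorm, and write $[x,f]\in Y$ for the class of $(x,f)$. Then $\|[x,f]\|_Y\le\|x\|+|f|$. Elements of $N$ have class $0$, that is,
$$[0,Ly]=[y(0),0]\qquad(y\in\mathcal D).\tag{14}$$

**Example.** For $x\in D(A)$, $y=e_sx$ gives $[0,e_s(is-A)x]=[x,0]$: the symbol $[0,e_sz]$ behaves like "$R(is)z$" on the range of $is-A$.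

**Step 2: $X$ embeds isometrically.** *This is what the lower bound was for.* By (13), for $y\in\mathcal D$,
$$\|x-y(0)\|+|Ly|\ge\|x-y(0)\|+\|y(0)\|\ge\|x\| ,$$
and $y=0$ gives the value $\|x\|$. So $\|[x,0]\|_Y=\|x\|$, and $x\mapsto[x,0]$ identifies $X$ with a closed subspace of $Y$.

**Step 3: the semigroup.** Let $U=T(\tau)$. It maps $D(A)$ into $D(A)$ and commutes with $A$ there. For $y\in\mathcal D$ we have $Uy\in F\cap C^1$, $(Uy)'=Uy'\in L^1_W$, $AUy=UAy\in C\cap L^1_W$, and $L(Uy)=U(Ly)\in F$. So $U\mathcal D\subset\mathcal D$. Consequently, for every $y\in\mathcal D$,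
$$\|(Ux,Uf)\|_Y\le\|Ux-Uy(0)\|+|Uf+L(Uy)|\le\|U\|\big(\|x-y(0)\|+|f+Ly|\big).$$
Taking the infimum, $\|(Ux,Uf)\|_Y\le\|U\|\,\|(x,f)\|_Y$. Hence
$$S(\tau)[x,f]:=[T(\tau)x,\,T(\tau)f]$$
is well defined and extends to a bounded operator on $Y$ with $\|S(\tau)\|\le\|T(\tau)\|$. Equality holds because $S(\tau)$ restricts to $T(\tau)$ on $X$. The semigroup law is clear. By (g), $\|S(\tau)[x,f]-[x,f]\|_Y\le\|T(\tau)x-x\|+|T(\tau)f-f|\to0$ as $\tau\downarrow0$. Since such classes are dense and $\|S(\tau)\|=\|T(\tau)\|$ is locally bounded, $S$ is a $C_0$-semigroup. Let $B$ be its generator. For $x\in D(A)$, $h^{-1}(S(h)x-x)=h^{-1}(T(h)x-x)\to Ax$. So $D(A)\subset D(B)$, $B$ extends $A$, and part 1 of Theorem 1 is proved.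

**Step 4: a core for $B$.** *We need elements on which we can compute.* Let
$$\mathcal G=\{[x,f]:\ x\in D(A),\ f\in F_A\}.$$
By (g) and density of $D(A)$, $\mathcal G$ is a dense subspace of $Y$, it is invariant under $S$, and
$$h^{-1}(S(h)-I)[x,f]=\big[h^{-1}(T(h)-I)x,\ h^{-1}(T(h)-I)f\big]\to[Ax,Af].$$
So $\mathcal G\subset D(B)$ with $B[x,f]=[Ax,Af]$. By the last fact in Section 1, $\mathcal G$ is a core for $B$.

## 9. The operators $J_s$ are the resolvent

Let $s\in\mathbb R$ and $J_s(x,f)=(0,\ e_sx+V_sf)$ on $X\oplus F$. By (7) and (f) there is an absolute constant $C_0$ with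
$$|e_sx+V_sf|\le C_0(\|x\|+|f|).\tag{15}$$

**Step 1: $J_s$ maps $N$ into $N$.** *This is needed for $J_s$ to act on $Y$.* Let $y\in\mathcal D$ and $v=-V_sy$, i.e. $v(t)=\int_0^te^{is(t-r)}y(r)\,dr$.

- By (f), $v\in F$. Also $v\in C^1$, $v(0)=0$, and $v'=isv+y\in F\subset L^1_W$.
- Since $A$ is closed and $Ay$ is continuous, $v(t)\in D(A)$ and $Av=-V_s(Ay)$. By (e) this lies in $C\cap L^1_W$.
- Hence $Lv=v'-Av=y+isv-Av$.
- Integrating by parts, $-V_sy'(t)=\int_0^te^{is(t-r)}y'(r)\,dr=y(t)-e^{ist}y(0)+is\,v(t)$.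

From the second and fourth items, $V_s(Ly)=V_sy'-V_s(Ay)=-y+e_sy(0)-isv+Av$. With the third item,
$$-e_sy(0)+V_s(Ly)=-Lv .\tag{16}$$
The left side is in $F$ by (7) and (f), because $Ly\in F$. So $Lv\in F$, and therefore $v\in\mathcal D$. Now (16) and $v(0)=0$ give
$$J_s(-y(0),Ly)=(0,-Lv)=-(-v(0),Lv)\in N .$$

**Step 2: $J_s$ is bounded on $Y$ by $C_0$ and commutes with $S$.** Elements of $N$ have seminorm $0$. So by Step 1 and (15), for every $y\in\mathcal D$,
$$\|J_s(x,f)\|_Y=\|J_s(x-y(0),\,f+Ly)\|_Y\le C_0\big(\|x-y(0)\|+|f+Ly|\big).$$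
Taking the infimum over $y$, $\|J_s(x,f)\|_Y\le C_0\|(x,f)\|_Y$. So $J_s$ induces an operator on $Y$, again denoted $J_s$, with $\|J_s\|\le C_0$. Since $T(\tau)$ commutes with $x\mapsto e_sx$ and with $V_s$,
$$J_sS(\tau)[x,f]=[0,\,T(\tau)(e_sx+V_sf)]=S(\tau)J_s[x,f],$$
and by density $J_s$ commutes with $S(\tau)$ on $Y$.

**Step 3: $J_s(is-B)\eta=\eta$ for $\eta\in\mathcal G$.** Let $\eta=[x,f]$ with $x\in D(A)$, $f\in F_A$.

- Let $y=e_sx$. Then $y\in F\cap C^1$, $y'=is\,e_sx\in L^1_W$, $Ay=e_sAx\in C\cap L^1_W$, and $Ly=e_s(is-A)x\in F$ by (7). So $y\in\mathcal D$ and $y(0)=x$.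
- Let $v=-V_sf$. Then $v\in F\cap C^1$, $v(0)=0$, $v'=isv+f\in F\subset L^1_W$. As $Af\in F$ is continuous and $A$ is closed, $v(t)\in D(A)$ and $Av=-V_s(Af)\in F$ by (f), so also $Av\in C\cap L^1_W$. Hence $Lv=f+isv-Av\in F$ and $v\in\mathcal D$. Moreover $V_s((is-A)f)=-isv+Av=f-Lv$.

Using (14) for $y$ and for $v$,
$$J_s(is-B)[x,f]=[0,\ e_s(is-A)x+V_s((is-A)f)]=[0,\ Ly+f-Lv]=[y(0),0]+[0,f]-[v(0),0]=[x,f].$$

**Step 4: $J_s=R(is,B)$.** *We pass from the core to all of $Y$.* Let $\eta\in D(B)$. Choose $\eta_n\in\mathcal G$ with $\eta_n\to\eta$ and $B\eta_n\to B\eta$. As $J_s$ is bounded, $J_s(is-B)\eta=\eta$. Since $J_s$ commutes with $S$, applying $J_s$ to difference quotients shows that $J_s$ maps $D(B)$ into $D(B)$ and commutes with $B$ there. So $(is-B)J_s\eta=\eta$ for $\eta\in D(B)$.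

For arbitrary $\eta\in Y$ choose $\eta_n\in D(B)$ with $\eta_n\to\eta$. Then $J_s\eta_n\to J_s\eta$ and $(is-B)J_s\eta_n=\eta_n\to\eta$. As $B$ is closed, $J_s\eta\in D(B)$ and $(is-B)J_s\eta=\eta$. Thus $is-B$ is bijective from $D(B)$ onto $Y$ with inverse $J_s$: $is\in\rho(B)$, $R(is,B)=J_s$, and
$$\sup_{s\in\mathbb R}\|R(is,B)\|\le C_0 .$$
This is part 2 of Theorem 1 for $c=1$. By the reduction in Section 1, the bound for general $c$ is $C_0/c$. $\blacksquare$
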